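\title{Rauzy's conjecture on the recurrence quotient of infinite words}

\begin{abstract}
The recurrence function $R_{\mathbf u}(n)$ of an infinite word $\mathbf u$ is the least length of a window that, wherever it is placed, shows every factor of length $n$, and the recurrence quotient is $\rho_{\mathbf u}=\limsup R_{\mathbf u}(n)/n$. We prove Rauzy's conjecture that $\rho_{\mathbf u}\ge\frac{5+\sqrt5}{2}$ for every word that is not purely periodic. The bound is attained and isolated: if $\mathbf u$ is not purely periodic and $\rho_{\mathbf u}<\frac{11}{3}$, then $\rho_{\mathbf u}=\frac{5+\sqrt5}{2}$, and this happens exactly when $\mathbf u$ has the same factors as a morphic image of the Fibonacci word. The proof follows the evolution of the Rauzy graphs of $\mathbf u$.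
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal A$ be a finite alphabet with at least two letters and let $\mathbf u=u_0u_1u_2\cdots\in\mathcal A^{\mathbb N}$ be an infinite word. A \emph{factor} of $\mathbf u$ is a finite block of consecutive letters, and $\mathcal F(\mathbf u)$ denotes the set of factors. How far must one read, starting anywhere in $\mathbf u$, to be sure of having seen every factor of length $n$? The answer is the \emph{recurrence function}: for $n\ge1$, let $R_{\mathbf u}(n)$ be the least $m\ge1$ such that every factor of $\mathbf u$ of length $m$ contains every factor of $\mathbf u$ of length $n$, and put $R_{\mathbf u}(n)=+\infty$ if there is no such $m$. The \emph{recurrence quotient} is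
\[
\rho_{\mathbf u}=\limsup_{n\to\infty}\frac{R_{\mathbf u}(n)}{n}\in\mathbb R\cup\{+\infty\}.
\]

The word $\mathbf u$ is \emph{purely periodic} if $\mathbf u=zzz\cdots$ for a nonempty finite word $z$. Then every factor reappears after $|z|$ steps, so $n\le R_{\mathbf u}(n)\le n+|z|-1$ and $\rho_{\mathbf u}=1$. At the other extreme, $R_{\mathbf u}(1)=+\infty$ for $\mathbf u=1000\cdots$. The quotient thus measures how evenly the factors are spread, and it is natural to ask how small it can be for a word that is not purely periodic. It is known that such a word has $\rho_{\mathbf u}\ge3$. Rauzy's conjecture, posed in \cite{rec}, states that the true lower bound is $\frac{5+\sqrt5}{2}\approx3.618$. We prove it.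

Throughout, $\varphi=\frac{1+\sqrt5}{2}$, so that $\varphi^2=\varphi+1$ and $1+\varphi^2=\frac{5+\sqrt5}{2}<\frac{11}{3}$. A \emph{morphism} $\psi:\{0,1\}^*\to\mathcal A^*$ is a map with $\psi(gh)=\psi(g)\psi(h)$; it is determined by the words $\psi(0),\psi(1)$ and acts letter by letter on infinite words. The \emph{Fibonacci word} $f=0100101001001\cdots$ is the fixed point of the morphism $\sigma:0\mapsto01,\ 1\mapsto0$; the words $\sigma^j(0)$ are prefixes of $f$.

\begin{theorem}\label{thm:main}
If $\mathbf u$ is not purely periodic, then $\rho_{\mathbf u}\ge\frac{5+\sqrt5}{2}$.
\end{theorem}

\begin{theorem}\label{thm:gap}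
For $\mathbf u$ not purely periodic, the following are equivalent:
\begin{itemize}
\item[(i)] $\rho_{\mathbf u}<\frac{11}{3}$;
\item[(ii)] $\rho_{\mathbf u}=\frac{5+\sqrt5}{2}$;
\item[(iii)] there is a morphism $\psi:\{0,1\}^*\to\mathcal A^*$ with $\mathcal F(\mathbf u)=\mathcal F(\psi(f))$.
\end{itemize}
In particular no recurrence quotient lies in the interval $\left(\frac{5+\sqrt5}{2},\frac{11}{3}\right)$, and the bound of Theorem~\ref{thm:main} is attained by $f$.
\end{theorem}

Why should one guess this answer? Let $p(n)$ be the number of factors of length $n$. A window of length $m$ has room for only $m-n+1$ factors of length $n$, so $R_{\mathbf u}(n)\ge p(n)+n-1$. A small quotient therefore requires few factors, and the first candidates are the words whose complexity grows as slowly as aperiodicity allows, namely by $s(n)=p(n+1)-p(n)=1$ at each step. Such a word is, at infinitely many scales, a concatenation of two blocks $A$ and $B$, and the pair at one scale produces the pair at the next by one of the rules $(A,B)\mapsto(AB,A)$ and $(A,B)\mapsto(A,AB)$. The second rule creates a power $AAA$, during which the other block is absent for too long. The first rule, repeated, is the Fibonacci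 recursion and produces $1+\varphi^2$.

Counting does not dispose of the other words. If $s(n)\ge3$ for all large $n$, the inequality above gives $\rho_{\mathbf u}\ge4$; but for $s(n)=2$ it gives only $\rho_{\mathbf u}\ge3$, and a word with $s$ oscillating might do better still. Most of the work lies in excluding these cases. We assume $\rho_{\mathbf u}<\frac{11}{3}$ and prove three statements.
\begin{enumerate}
\item If $s(n)=1$ for one large $n$, then $s=1$ from then on (Section~\ref{sec:persist}).
\item If $s=1$ eventually, then the Fibonacci rule applies at all large scales; this gives $\rho_{\mathbf u}\ge1+\varphi^2$ and condition (iii) (Section~\ref{sec:one}).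
\item It is impossible that $s(n)\ge2$ for all large $n$ (Sections~\ref{sec:branches} and~\ref{sec:two}).
\end{enumerate}
The upper bound for $f$ is proved in Section~\ref{sec:fib}, and for its images in Section~\ref{sec:end}, where the theorems are assembled.

\section{Gaps, special factors and Rauzy graphs}\label{sec:prelim}

We write $\mathbf u[i,j)=u_i\cdots u_{j-1}$, and say that $v$ \emph{occurs at position} $i$ if $\mathbf u[i,i+|v|)=v$. Every factor of length $n$ is a prefix of a factor of each greater length, so $R_{\mathbf u}$ is nondecreasing. Hence, if $\rho_{\mathbf u}<\infty$, then $R_{\mathbf u}(n)<\infty$ for all $n$; we then call $\mathbf u$ \emph{uniformly recurrent}. In this section $\mathbf u$ is uniformly recurrent and not purely periodic. Every factor occurs infinitely often, so an occurrence can always be chosen beyond any given position; we call such a choice a \emph{late} occurrence. Put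
\[
\mathcal F=\mathcal F(\mathbf u),\quad \mathcal F_n=\mathcal F\cap\mathcal A^n,\quad p(n)=\#\mathcal F_n,\quad s(n)=p(n+1)-p(n).
\]

\subsection*{The gap function}
It is easier to count starting positions than window lengths. Let
\[
T(n)=R_{\mathbf u}(n)-n+1 ,\qquad\text{so that}\qquad \rho_{\mathbf u}=1+\limsup_{n\to\infty} T(n)/n .
\]

\begin{lemma}\label{lem:T}
$T(n)$ is the least $t$ such that any $t$ consecutive positions contain an occurrence of each $v\in\mathcal F_n$. Consecutive occurrences of a word $v\in\mathcal F_n$ are at distance at most $T(n)$. Moreover $p(n)\le T(n)\le T(n+1)$.
\end{lemma}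

\begin{proof}
The window $\mathbf u[i,i+m)$ contains $v\in\mathcal F_n$ exactly when $v$ occurs at one of the $m-n+1$ positions $i,\dots,i+m-n$; this is the first claim. If $i<i'$ are consecutive occurrences of $v$, the $i'-i-1$ positions between them contain none, so $i'-i-1<T(n)$. Only one word of length $n$ occurs at each position, so $p(n)\le T(n)$. Finally, $T(n+1)$ consecutive positions contain an occurrence of each word of $\mathcal F_{n+1}$, hence of each of their prefixes, which exhaust $\mathcal F_n$.
\end{proof}

Every lower bound for $\rho_{\mathbf u}$ below comes either from a short factor with a long gap between consecutive occurrences, or from a weighted form of $p(n)\le T(n)$.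

\subsection*{Special factors}
For $w\in\mathcal F$ let $d^+(w)$ be the number of letters $y$ with $wy\in\mathcal F$, and $d^-(w)$ the number of letters $x$ with $xw\in\mathcal F$. Both are at least $1$; for $d^-$ this uses recurrence. The word $w$ is \emph{right special} if $d^+(w)\ge2$, \emph{left special} if $d^-(w)\ge2$, \emph{special} if it is one or the other, and \emph{bispecial} if it is both. Suffixes of right special words are right special, and prefixes of left special words are left special. Put
\[
E(w)=\{(x,y): xwy\in\mathcal F\},\qquad \delta(w)=\#E(w)-d^-(w)-d^+(w)+1 .
\]
If $d^-(w)=1$ then $\#E(w)=d^+(w)$, because every $wy$ extends to the left, and so $\delta(w)=0$; the same holds if $d^+(w)=1$. Thus only bispecial words can have $\delta\ne0$. Grouping $\mathcal F_{n+1}$ by prefixes or by suffixes gives the first formula in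
\begin{equation}\label{eq:s}
s(n)=\sum_{w\in\mathcal F_n}(d^+(w)-1)=\sum_{w\in\mathcal F_n}(d^-(w)-1),\qquad s(n+1)-s(n)=\sum_{w\in\mathcal F_n}\delta(w),
\end{equation}
and the second follows from
\[
s(n+1)=\sum_{w\in\mathcal F_n}\ \sum_{x:\,xw\in\mathcal F}(d^+(xw)-1)=\sum_{w\in\mathcal F_n}(\#E(w)-d^-(w)).
\]
So $s$ counts special words, and it can change only at the lengths of bispecial words.

\begin{lemma}\label{lem:aper}
\begin{itemize}
\item[(a)] $\mathbf u$ is not eventually periodic.
\item[(b)] Every factor is a prefix of a right special factor.
\item[(c)] (Morse--Hedlund) $s(n)\ge1$ and $p(n)\ge n+1$ for all $n\ge0$.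
\item[(d)] For no $g\ge1$ does $\mathcal F$ contain arbitrarily long words with period $g$.
\item[(e)] There are arbitrarily long bispecial factors.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $\mathbf u=qzzz\cdots$. Each prefix of $\mathbf u$ has a late occurrence, inside $zzz\cdots$, starting at some offset modulo $|z|$. One offset serves infinitely many prefixes, so $\mathbf u$ equals a shift of $zzz\cdots$ and is purely periodic.

(b) If no factor with prefix $z$ is right special, then all occurrences of $z$ are followed by the same infinite word. Two occurrences $i<i'$ then show that $\mathbf u$ has period $i'-i$ from position $i$ on, against (a).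

(c) By (b) there are arbitrarily long right special factors, and their suffixes give one of each length. Now use \eqref{eq:s} and $p(0)=1$.

(d) A word with period $g$ has at most $g$ factors of each length. If it lies in $\mathcal F$ and has length at least $R_{\mathbf u}(g)$, it contains all of $\mathcal F_g$, so $p(g)\le g$, against (c).

(e) Fix $n$. By (c) and \eqref{eq:s} there is a left special $\ell\in\mathcal F_n$. Let $\ell y_1\cdots y_k$ be a shortest right special factor with prefix $\ell$. Each letter $y_i$ is forced by what precedes it, so every occurrence of $\ell$ is followed by $y_1\cdots y_k$, and $\ell y_1\cdots y_k$ has all the left extensions of $\ell$. It is bispecial.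
\end{proof}

\subsection*{Rauzy graphs}
The \emph{Rauzy graph} $G_n$ is the directed graph with vertex set $\mathcal F_n$ and edge set $\mathcal F_{n+1}$, the edge $e$ going from its prefix of length $n$ to its suffix of length $n$. The in- and out-degree of $v$ are $d^-(v)$ and $d^+(v)$. Sliding a window of length $n$ along $\mathbf u$ traces an infinite walk in $G_n$ that visits every vertex infinitely often, so $G_n$ is strongly connected. A cycle of non-special vertices could not be left, while $G_n$ has a special vertex by Lemma~\ref{lem:aper}(c); so \emph{there is no cycle of non-special vertices}.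

The edges of $G_n$ are the vertices of $G_{n+1}$, and an edge $xvy$ of $G_{n+1}$ joins the edge $xv$ entering $v$ to the edge $vy$ leaving $v$. The following remark lets us lift paths from $G_n$ to $G_{n+1}$.

\begin{lemma}\label{lem:lift}
Let $v$ be a vertex of $G_n$, let $e$ be an edge entering $v$ and $e'$ an edge leaving $v$. If $v$ is not right special, then $e$ is not right special and $e'$ is its only successor in $G_{n+1}$. If $v$ is not left special, then $e'$ is not left special and $e$ is its only predecessor in $G_{n+1}$.
\end{lemma}

\begin{proof}
The vertex $e$ of $G_{n+1}$ has a successor, and every successor is an edge of $G_n$ leaving $v$; if $v$ is not right special, $e'$ is the only such edge. The second statement is the mirror image.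
\end{proof}

\subsection*{The standing hypothesis}
In Sections~\ref{sec:persist}--\ref{sec:two} we assume
\begin{quote}
\textbf{(H)}\quad $\mathbf u$ is not purely periodic and $\rho_{\mathbf u}<\frac{11}{3}$.
\end{quote}
Then $\limsup T(n)/n<\frac83$, and we fix a real $c$ with $2<c<\frac83$ and an integer $N$ such that
\begin{equation}\label{eq:c}
T(n)\le cn\qquad\text{for all }n\ge N .
\end{equation}

\section{The Fibonacci word}\label{sec:fib}

We first see where $1+\varphi^2$ comes from. Let $F_{-1}=F_0=1$ and $F_{k+1}=F_k+F_{k-1}$, so that $|\sigma^k(0)|=F_k$ and $|\sigma^k(1)|=F_{k-1}$. We use twice the fact that positive sequences with $(a_{k+1},b_{k+1})=(a_k+b_k,a_k)$ satisfy $a_k/b_k\to\varphi$: the ratios obey $t_{k+1}=1+1/t_k\ge1$, and $|t_{k+1}-\varphi|=|t_k-\varphi|/(\varphi t_k)$. In particular $F_{k+1}/F_k\to\varphi$.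

The word $f=\sigma(f)$ is a concatenation of blocks $01$ and $0$, so $11$ does not occur. A $0$ followed by a $0$ is a whole block $\sigma(1)$, so $000$ would come from $11$ and does not occur either.

\begin{proposition}\label{prop:fib}
The word $f$ is not purely periodic, and $R_f(n)\le n-1+F_{k+2}$ whenever $1\le n<F_{k+1}$. Consequently $\rho_f\le1+\varphi^2$.
\end{proposition}

\begin{proof}
Each block $\sigma(e)$ contains exactly one $0$, so the prefix $\sigma^k(0)$ contains $F_{k-1}$ zeros, a proportion tending to $1/\varphi$. This limit is irrational, whereas it would be rational for a periodic word.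

We decompose $f=\sigma^k(f)$ into blocks $\sigma^k(0),\sigma^k(1)$. A short factor may straddle several blocks; the point is that what follows a block is always the same for a long stretch. We claim that there is a word $w_k$ of length $F_{k+1}-2$ such that $\sigma^k(x)$ begins with $w_k$ for every $x\in\{0,1\}^{\mathbb N}$ without factor $11$. For $k=0$ take the empty word. If the claim holds for $k$ and $x$ avoids $11$, then $\sigma(x)=0x'$ with $x'$ avoiding $11$, so $\sigma^{k+1}(x)=\sigma^k(0)\sigma^k(x')$ begins with $w_{k+1}=\sigma^k(0)w_k$, of length $F_k+F_{k+1}-2=F_{k+2}-2$.

Let $z$ be a factor of $f$ of length $n\le F_{k+1}-1$. An occurrence of $z$ starts in some block $\sigma^k(e)$ at an offset at most $|\sigma^k(e)|-1$, and the block is followed by $w_k$. Since $|\sigma^k(e)|-1+n\le|\sigma^k(e)|+|w_k|$, the occurrence lies inside $\sigma^k(e)w_k$. So $z$ occurs at the same offset from \emph{every} block $\sigma^k(e)$. In $f$ consecutive $0$'s are separated by at most one $1$, and consecutive $1$'s by at most two $0$'s. Hence consecutive blocks $\sigma^k(e)$ start at distance at most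
\[
\max(F_k+F_{k-1},\,F_{k-1}+2F_k)=F_{k+2},
\]
and beyond the first of them any $F_{k+2}$ consecutive positions contain an occurrence of $z$. Every factor of $f$ lies in some $\sigma^j(0)$, which occurs infinitely often in $f=\sigma^j(f)$. So a factor of length $n-1+F_{k+2}$ has a late occurrence and contains $z$. For $F_k\le n<F_{k+1}$ we get $R_f(n)/n\le1+F_{k+2}/F_k\to1+\varphi^2$.
\end{proof}

The bound is worst at $n=F_k$, and it is exact for $n=3=F_2$, where it reads $T(3)\le F_4=8$: in $f=0100\,101\,00100\,101\,0\cdots$ the factor $101$ has consecutive occurrences at positions $4$ and $12$. So $R_f(3)=10$.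

\section{Two loops}\label{sec:loops}

In this section $\mathbf u$ is uniformly recurrent and not purely periodic. Suppose that $s(n)=1$ and that $\mathcal F_n$ contains a bispecial word $w$; we call $n$ a \emph{two-loop level}. By \eqref{eq:s}, $w$ is the only special vertex of $G_n$, and $d^-(w)=d^+(w)=2$. Starting along either edge that leaves $w$, the walk is forced through non-special vertices until it returns to $w$. The two loops obtained in this way meet only at $w$, since all other vertices have in-degree $1$, and by strong connectivity they cover $G_n$.

Let $i_0<i_1<\cdots$ be the occurrences of $w$ in $\mathbf u$. Each \emph{return word} $\mathbf u[i_j,i_{j+1})$ corresponds to one turn around a loop, so there are exactly two return words $A$ and $B$, whose lengths $a,b$ are the lengths of the loops. Counting edges,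
\begin{equation}\label{eq:ab}
a+b=p(n+1)=p(n)+1\ge n+2 .
\end{equation}
For $C\in\{A,B\}$ the loop $C$ has a first edge $wy_C$ and a last edge $x_Cw$, with $y_A\ne y_B$ and $x_A\ne x_B$. The word $Cw$ begins with $wy_C$, ends with $x_Cw$, and contains $w$ only at its two ends. The sequence of loops is the \emph{coding word} $v=v_0v_1\cdots\in\{A,B\}^{\mathbb N}$, $v_j=\mathbf u[i_j,i_{j+1})$. The \emph{weight} of a word over $\{A,B\}$ is its length when $A$ counts $a$ and $B$ counts $b$, so the weight of $v_j\cdots v_{j'-1}$ is $i_{j'}-i_j$. The \emph{gap} between two occurrences $j<j'$ of a word in $v$ is this weight.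

A factor of $v$ is a long factor of $\mathbf u$, but it can be recognized from a much shorter one: the first loop is determined by its last edge and the last loop by its first edge. This saving is what makes gaps expensive.

\begin{lemma}\label{lem:gap}
Let $V=C_1\cdots C_t$ with $t\ge2$ be a factor of $v$. Then $V$ occurs infinitely often in $v$, and the gap between consecutive occurrences of $V$ is at most $T\bigl(n+2+\mathrm{weight}(C_2\cdots C_{t-1})\bigr)$.
\end{lemma}

\begin{proof}
Let $\widehat V=x_{C_1}C_2\cdots C_{t-1}\,w\,y_{C_t}\in\mathcal A^*$, whose length is the argument of $T$ above. If $V$ occurs in $v$ at index $j$, then $\widehat V$ occurs in $\mathbf u$ at position $i_{j+1}-1$. Conversely let $\widehat V$ occur at a position $i$ with $i+1>i_0$. The word $C_2\cdots C_{t-1}w$ begins with $w$, so $i+1=i_{j+1}$ for some $j\ge0$. The occurrences of $w$ in that word are those that delimit $C_2,\dots,C_{t-1}$, so $v_{j+1}\cdots v_{j+t-2}=C_2\cdots C_{t-1}$. The letter $y_{C_t}$ forces $v_{j+t-1}=C_t$ and the letter $x_{C_1}$ forces $v_j=C_1$. Thus $V$ occurs at index $j$. This bijection between occurrences preserves distances, because $i_{j+1}-1=i_j+|C_1|-1$. Now apply recurrence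 and Lemma~\ref{lem:T} to $\widehat V$.
\end{proof}

Both loops are traversed infinitely often, and $v$ is not eventually periodic because $\mathbf u$ is not. So $AB$ and $BA$ occur in $v$, and so does at least one of $AA$, $BB$. The case $t=2$ of the proof shows $E(w)=\{(x_C,y_{C'}):CC'\text{ occurs in }v\}$. Hence either $w$ is \emph{neutral}: $\delta(w)=0$ and exactly one of $AA,BB$ occurs; or $w$ is \emph{strong}: $\delta(w)=1$ and all four pairs occur.

\begin{example}\label{ex:loops}
For $\mathbf u=f$ we have $\mathcal F_1=\{0,1\}$ and $\mathcal F_2=\{00,01,10\}$, so $n=1$ is a two-loop level with $w=0$. The zeros of $f=\sigma(f)$ are the starts of the blocks, so $A=01$, $B=0$, and $v=ABAABABAAB\cdots$ is $f$ itself with the letters renamed. Here $BB$ does not occur and $w$ is neutral. We have $x_A=y_A=1$, so $\widehat{AA}=101$. The occurrences of $AA$ at indices $2$ and $7$ are consecutive, with gap the weight of $AABAB$, that is $3a+2b=8$. This is the gap found at the end of Section~\ref{sec:fib}. A word of length $n+2\le a+b$ thus has a gap $3a+2b$; when $a/b$ is close to $\varphi$ and $n+2$ to $a+b$, the ratio is close to $(3\varphi+2)/(\varphi+1)=\varphi^2$. Section~\ref{sec:one} repeats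 this computation at all scales.
\end{example}

\section{One special factor persists}\label{sec:persist}

\begin{proposition}\label{prop:persist}
Assume (H). If $s(n)=1$ for some $n\ge N$, then $s(m)=1$ for all $m\ge n$.
\end{proposition}

By \eqref{eq:s}, $s$ can rise from $1$ only at a two-loop level with a strong bispecial word. Then all four pairs $AA,AB,BA,BB$ must recur before the walk has had time to go three times around both loops. We show that this forces all runs of $v$ to have length at least $2$, and that aperiodicity then creates a long gap for the longest run. For a picture take $n=0$, $a=b=1$, where $\widehat V=V$, and imagine that $T(t)<\frac83t$ holds from $t=2$ on. A run $B^4$ would give $AA$ the gap $6>\frac{16}3$, so runs have length $2$ or $3$; if both lengths occur for $B$, then $BBB\,AA\,BB\,AA\,BBB$ or something longer occurs, and $BBB$ has a gap of at least $9>8$.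

\begin{proof}
By induction it suffices to show that at a two-loop level $n\ge N$ the bispecial word $w$ is not strong. Suppose it is, and put $P=a+b$. By Lemma~\ref{lem:gap}, \eqref{eq:c} and \eqref{eq:ab},
\begin{equation}\label{eq:pairs}
\text{consecutive occurrences of a two-letter word in $v$ have gap at most } c(n+2)<\tfrac83P .
\end{equation}

\emph{Step 1: $ABA$ and $BAB$ do not occur in $v$.} Suppose $ABA$ occurs, and take a late occurrence. The last $BB$ before it and the first $BB$ after it are consecutive occurrences of $BB$, and they span a word
\[
BB\,A^{k_1}BA^{k_2}B\cdots BA^{k_r}\,BB,\qquad r\ge2,\quad k_1,\dots,k_r\ge1,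
\]
with gap $(r+1)b+(k_1+\dots+k_r)a<3P$. If $\sum k_j\ge3$, which is automatic when $r\ge3$, the gap is at least $3b+3a$. So $r=2$, $k_1=k_2=1$, and $BBABABB$ occurs. It contains no $AA$ and begins and ends with $B$. The consecutive occurrences of $AA$ around a late occurrence of it therefore have gap at least $2a+(2a+5b)>3P$, against \eqref{eq:pairs}. The case of $BAB$ is obtained by exchanging $A$ and $B$, which play symmetric roles since $w$ is strong.

\emph{Step 2: the longest run.} A \emph{run} is a maximal block of equal letters. By Step~1 all runs after the first have length at least $2$. A run $B^r$ other than the first two runs of $v$ sits in $AAB^rAA$, where the two $AA$ are consecutive occurrences; so $2a+rb<\frac83(a+b)$. Thus $B$-runs, and by symmetry $A$-runs, have bounded length. If each letter had only one run length occurring infinitely often, $v$ would be eventually periodic. So one letter, say $B$, has at least two. Let $m\ge3$ be the largest length of a $B$-run occurring infinitely often. From $6a+3mb<8a+8b$ we get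
\begin{equation}\label{eq:m1}
(3m-8)\,b<2a .
\end{equation}

\emph{Step 3: its gap.} Far enough in $v$ the word $B^m$ occurs only as a full run. Shorter $B$-runs occur infinitely often, so between some two consecutive late occurrences of $B^m$ there is a shorter $B$-run, of length at least $2$, and there are at least two $A$-runs, of length at least $2$. Lemma~\ref{lem:gap} with $V=B^m$, together with $n+2\le a+b$, gives
\[
(m+2)b+4a\le T\bigl(n+2+(m-2)b\bigr)\le c\bigl(n+2+(m-2)b\bigr)<\tfrac83\bigl(a+(m-1)b\bigr),
\]
that is $4a<(5m-14)b$. With \eqref{eq:m1} this yields $6m-16<5m-14$, so $m<2$, a contradiction.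
\end{proof}

\section{Words with one special factor at each length}\label{sec:one}

\begin{proposition}\label{prop:one}
Assume (H) and $s(n)=1$ for all $n\ge n_0$. Then $\rho_{\mathbf u}\ge1+\varphi^2$, and $\mathcal F=\mathcal F(\psi(f))$ for some morphism $\psi$.
\end{proposition}

Here $p(n)=n+d$ for $n\ge n_0$, with $d\ge1$ by Lemma~\ref{lem:aper}(c). There is at most one bispecial word of each length $\ge n_0$, and there are infinitely many by Lemma~\ref{lem:aper}(e). List them by increasing length as $w_1,w_2,\dots$, with $n_k=|w_k|$ and coding words $v^{(k)}$. Each $w_k$ is neutral because $s$ stays equal to $1$. We name the return words $A_k,B_k$, of lengths $a_k,b_k$, so that $AA$ occurs in $v^{(k)}$ and $BB$ does not; in $v^{(k)}$ we write the letters simply as $A,B$. By \eqref{eq:ab},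
\begin{equation}\label{eq:abk}
a_k+b_k=n_k+d+1\ge n_k+2 .
\end{equation}

\begin{lemma}\label{lem:rec}
We have $w_{k+1}=A_kw_k$, and the return words of $w_{k+1}$ are $A_k$ and $A_kB_k$. The word $v^{(k+1)}$ is obtained from $v^{(k)}$ by deleting an initial $B$, if there is one, and cutting before each $A$ into blocks $A$ and $AB$. In particular the return word $A_k$ of $w_{k+1}$ is read exactly at the occurrences of $AA$ in $v^{(k)}$.
\end{lemma}

\begin{proof}
Drop the index $k$. Since $E(w)=\{(x_A,y_A),(x_A,y_B),(x_B,y_A)\}$, the word $wy_A$ is the only left special right extension of $w$, and $x_Aw$ is the only right special left extension. Let $W$ be a bispecial word longer than $w$. Its prefixes are left special and $w$ is the only special word of length $n_k$, so $W$ begins with $w$ and then with $wy_A$; in the same way it ends with $x_Aw$. Hence $W=Vw$ with $V$ a nonempty product of return words, the first of which is $A$ because of the letter $y_A$. So $|W|\ge a+n_k$. On the other hand $Aw$ is bispecial: $AA$ and $BA$ give the left extensions $x_A,x_B$, and $AA$ and $AB$ give the right extensions $y_A,y_B$. Therefore $w_{k+1}=Aw$.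

As $Aw$ begins with $wy_A$, it occurs exactly at the positions $i_j$ with $v^{(k)}_j=A$. From one letter $A$ of $v^{(k)}$ to the next one reads $A$ if the following letter is $A$, and $AB$ otherwise, because $BB$ does not occur.
\end{proof}

Depending on which of the two new return words can be repeated, the step $k\to k+1$ is
\[
\begin{array}{ll}
\text{a \emph{Fibonacci step}:} & (A_{k+1},B_{k+1})=(A_kB_k,\ A_k),\quad\text{or}\\[2pt]
\text{a \emph{power step}:} & (A_{k+1},B_{k+1})=(A_k,\ A_kB_k).
\end{array}
\]
In Example~\ref{ex:loops} the next bispecial word is $Aw=010$. Cutting $v=f=\sigma(f)$ before each $A$ gives the blocks $AB$ and $A$ in the order prescribed by $f$, so the repeated block is $AB=010$ and the step is a Fibonacci step.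

\begin{lemma}\label{lem:fibsteps}
All but finitely many steps are Fibonacci steps.
\end{lemma}

\begin{proof}
If all steps from some index $K$ on were power steps, then $w_k=A_K^{\,k-K}w_K$ for $k\ge K$, against Lemma~\ref{lem:aper}(d). So there are infinitely many Fibonacci steps. If there were also infinitely many power steps, then for infinitely many $k$ the step $k-1\to k$ would be a Fibonacci step and $k\to k+1$ a power step. Take such a $k$ with $n_{k-1}+2\ge N$. Since $A_{k+1}=A_k$, an occurrence of $AA$ in $v^{(k+1)}$ consists of two consecutive blocks $A$ of $v^{(k)}$ followed by the start of a third block, so $AAA$ occurs in $v^{(k)}$. Around a late occurrence of $AAA$, two consecutive letters $B$ of $v^{(k)}$ have gap at least $3a_k+b_k$. Since $B_k=A_{k-1}$, Lemma~\ref{lem:rec} identifies the letters $B$ of $v^{(k)}$ with the occurrences of $AA$ in $v^{(k-1)}$, at the same positions of $\mathbf u$. Lemma~\ref{lem:gap} at level $n_{k-1}$ and \eqref{eq:abk} give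
\[
T(n_{k-1}+2)\ge3a_k+b_k\ge3(a_{k-1}+b_{k-1})\ge3(n_{k-1}+2),
\]
which contradicts \eqref{eq:c} because $c<3$.
\end{proof}

The preceding Fibonacci step is essential in this argument: it makes $A_k$ as long as both loops of the previous level together, and it makes $B_k$ recognizable from a word of length only $n_{k-1}+2$.

\begin{proof}[Proof of Proposition~\ref{prop:one}]
Let all steps $k\to k+1$ with $k\ge K$ be Fibonacci steps. Then $(a_{k+1},b_{k+1})=(a_k+b_k,a_k)$, so $a_k/b_k\to\varphi$. For $k\ge K$ the gaps of $AA$ in $v^{(k)}$ are the gaps of $B$ in $v^{(k+1)}$. As $AA$ occurs late in $v^{(k+1)}$, one of these gaps is at least $2a_{k+1}+b_{k+1}=3a_k+2b_k$. By Lemma~\ref{lem:gap} and \eqref{eq:abk},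
\[
\frac{T(n_k+2)}{n_k+2}\ge\frac{3a_k+2b_k}{a_k+b_k-d+1}\longrightarrow\frac{3\varphi+2}{\varphi+1}=\frac{\varphi^4}{\varphi^2}=\varphi^2 ,
\]
where $\varphi^4=(\varphi+1)^2=3\varphi+2$. Hence $\rho_{\mathbf u}\ge1+\varphi^2$.

Let $\psi(0)=A_K$ and $\psi(1)=B_K$. If $A_{K+j}=\psi(\sigma^j(0))$ and $B_{K+j}=\psi(\sigma^j(1))$, then
\[
A_{K+j+1}=\psi(\sigma^j(01))=\psi(\sigma^{j+1}(0)),\qquad B_{K+j+1}=\psi(\sigma^j(0))=\psi(\sigma^{j+1}(1)).
\]
So all the prefixes $\psi(\sigma^j(0))$ of $\psi(f)$ lie in $\mathcal F$, and $\mathcal F(\psi(f))\subseteq\mathcal F$. Conversely, one of these prefixes has length at least $R_{\mathbf u}(n)$ and so contains all of $\mathcal F_n$.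
\end{proof}

\section{Thin and thick branches}\label{sec:branches}

It remains to exclude $s(n)\ge2$ for all large $n$. The Rauzy graphs may now have many shapes, and no two-letter coding is available. We replace it by a mass count. The inequality $p(n)\le T(n)$ says that each vertex of $G_n$ takes a share at least $1/T$ of the walk; some vertices visibly take two shares, and there is room for only few of them.

A \emph{branch} of $G_n$ is a path $v_0\to v_1\to\dots\to v_{l+1}$, $l\ge0$, whose ends $v_0,v_{l+1}$ are special (possibly equal) and whose \emph{interior} vertices $v_1,\dots,v_l$ are not. Its \emph{size} is $l$, and it is \emph{nonempty} if $l\ge1$. Extending an edge forward and backward through non-special vertices is forced and terminates, since there is no cycle of such vertices. So each edge lies on exactly one branch, each non-special vertex is interior to exactly one branch, and the interior vertices, and hence the edges, of a branch are distinct.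

A branch is \emph{thin} if $v_0$ is right special and $v_{l+1}$ is left special, and \emph{thick} otherwise: a thin branch starts where the walk splits and ends where it merges. A vertex is \emph{thin} if it is interior to a thin branch, and \emph{thick} otherwise, that is, if it is special or interior to a thick branch. Let $q(n)$ be the number of thick vertices of $G_n$. The first three lemmas hold for every uniformly recurrent word that is not purely periodic.

\begin{lemma}\label{lem:mass}
$p(n)+q(n)\le T(n+1)$.
\end{lemma}

\begin{proof}
Factors need not have frequencies, but they do along a subsequence: since $\mathcal F$ is countable, a diagonal argument gives $L_1<L_2<\cdots$ such that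
\[
\mu(v)=\lim_{i\to\infty}\frac1{L_i}\,\#\{\text{occurrences of $v$ at positions}<L_i\}
\]
exists for all $v\in\mathcal F$. Then $\sum_{v\in\mathcal F_m}\mu(v)=1$ and $\mu(v)=\sum_y\mu(vy)=\sum_x\mu(xv)$, since the counts on the two sides differ by at most $1$. By Lemma~\ref{lem:T}, $\mu(v)\ge1/T(m)$ for $v\in\mathcal F_m$. Put $\tau=1/T(n+1)$. Every edge of $G_n$ has $\mu\ge\tau$, so every vertex has $\mu\ge\tau$ and every special vertex has $\mu\ge2\tau$. Along a branch all edges and interior vertices have the same value of $\mu$. If the branch is thick, then either $v_0$ has a single outgoing edge and the value is $\mu(v_0)\ge2\tau$, or $v_{l+1}$ has a single incoming edge and the value is $\mu(v_{l+1})\ge2\tau$. Summing over $\mathcal F_n$ gives $1\ge2\tau q(n)+\tau(p(n)-q(n))$.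
\end{proof}

Next we follow a thin branch from one graph to the next. A thin branch $B'$ of $G_{n+1}$ is a \emph{continuation} of a thin branch $B$ of $G_n$ if all edges of $B$ are interior vertices of $B'$. It is unique if it exists, and its size exceeds that of $B$ by at least $1$.

\begin{lemma}\label{lem:dich}
A nonempty thin branch of $G_n$ either has a continuation, or all its edges are thick vertices of $G_{n+1}$.
\end{lemma}

\begin{proof}
Let $e_0,\dots,e_l$ be the edges, $l\ge1$. By Lemma~\ref{lem:lift} at the interior vertices, $e_0\to\dots\to e_l$ is a path of $G_{n+1}$, the vertices $e_0,\dots,e_{l-1}$ are not right special, and $e_1,\dots,e_l$ are not left special. If $e_0$ is special, it is left special and not right special, so the branch leaving it is thick; each of $e_1,\dots,e_l$ is interior to it, except that $e_l$ may be special, and so all $e_i$ are thick. If $e_l$ is special, it is right special and not left special, so the branch entering it is thick; each of $e_0,\dots,e_{l-1}$ is interior to it, except that $e_0$ may be special, and again all $e_i$ are thick. If neither is special, all $e_i$ are interior to one branch, which is thick or is a continuation.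
\end{proof}

\begin{lemma}\label{lem:forever}
There is no infinite sequence of thin branches $B_k$ of $G_{n+k}$, $k\ge0$, in which each $B_{k+1}$ is the continuation of $B_k$.
\end{lemma}

\begin{proof}
Suppose there is. Let $z_1$ be an interior vertex of $B_1$. If $z_k$ is interior to $B_k$, its only right extension $z_{k+1}$ is an edge of $B_k$, hence interior to $B_{k+1}$. The words $z_1,z_2,\dots$ are all the factors with prefix $z_1$, and none is right special, against Lemma~\ref{lem:aper}(b).
\end{proof}

\begin{example}\label{ex:branches}
In $f$ the factors of length at most $4$ are the words avoiding $11$ and $000$. In $G_2$ the vertex $01$ is left special, $10$ is right special, the branch $01\to10$ is thick, and $10\to01$ and $10\to00\to01$ are thin. So $p(2)+q(2)=3+2\le T(3)=8$. The edges $100,001$ of the last branch are interior to the thin loop $010\to100\to001\to010$ of $G_3$, which is its continuation. In $G_4$ the first edge $0100$ of that loop is left special ($00100$ and $10100$ occur) and not right special, so the three edges form the thick branch $0100\to1001\to0010$.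
\end{example}

So a thin branch grows for a while and then turns thick all at once. If thick vertices are scarce, thin branches must be short; if moreover thin vertices are plentiful, there must be several thin branches. From now until the end of Section~\ref{sec:two} we assume (H) and, enlarging $N$,
\begin{quote}
\textbf{(S)}\quad $s(n)\ge2$ for all $n\ge N$.
\end{quote}
Then $p(n)\ge2n-C$ for $n\ge N$, with $C=2N$.

\begin{lemma}\label{lem:three}
There is $N_1\ge N$ such that $G_n$ has at least three nonempty thin branches for all $n\ge N_1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:mass} and \eqref{eq:c}, $q(n)\le c(n+1)-2n+C=(c-2)n+C+c$ for $n\ge N$. Take a thin branch of $G_n$ of size $l\ge1$ and follow its continuations. By Lemma~\ref{lem:forever} there is a least $k\ge1$ such that the branch reached in $G_{n+k-1}$ has no continuation. That branch has size at least $l+k-1$, hence at least $l+k$ edges, and they are thick vertices of $G_{n+k}$ by Lemma~\ref{lem:dich}. So $l+k\le(c-2)(n+k)+C+c$, and since $c<3$,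
\[
l\le(c-2)n-(3-c)k+C+c\le(c-2)n+C+c .
\]
The number of thin vertices of $G_n$ is
\[
p(n)-q(n)\ge2p(n)-c(n+1)\ge(4-c)n-2C-c .
\]
With at most two nonempty thin branches we would have $(4-c)n-2C-c\le2(c-2)n+2C+2c$, that is $(8-3c)n\le4C+3c$. This fails for large $n$ because $c<\frac83$.
\end{proof}

This lemma is the source of the constant $\frac{11}{3}=1+\frac83$: for $c\ge\frac83$ two branches of size $(c-2)n$ can hold $(4-c)n$ vertices, and the count gives nothing. It is also where (S) enters: with $p(n)=n+d$ the lower bound for the number of thin vertices would have the negative slope $2-c$.

\section{Two special factors at each length are impossible}\label{sec:two}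

\begin{proposition}\label{prop:two}
Assume (H). Then $s(n)=1$ for infinitely many $n$.
\end{proposition}

Since $s\ge1$, we must derive a contradiction from (H) and (S). When $s(n)=2$, at most four edges leave right special vertices, so there are at most four thin branches, and Lemma~\ref{lem:three} keeps three of them nonempty at all times. This leaves almost no freedom: we show that at each bispecial word only one thin branch is destroyed, that it is a loop, and that a branch joining the two halves of the graph is never that loop.

\subsection*{Events}

\begin{lemma}\label{lem:star}
If $w$ is bispecial and $\delta(w)\ge0$, there is $(x,y)\in E(w)$ with $xw$ right special and $wy$ left special.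
\end{lemma}

\begin{proof}
View $E(w)$ as the edge set of a bipartite graph on the $d^-(w)$ left and $d^+(w)$ right extension letters. The degree of $x$ is $d^+(xw)\ge1$ and that of $y$ is $d^-(wy)\ge1$. Suppose every edge has an endpoint of degree $1$. Then each component is a star, since all neighbors of a vertex of degree at least $2$ have degree $1$. A star has one edge fewer than vertices, so $\delta(w)=1-\#\{\text{components}\}$, and $\delta(w)\ge0$ leaves a single star. Then one side of the graph has one vertex, and $w$ is not bispecial.
\end{proof}

An \emph{event} is an integer $n\ge N_1$ such that $s(n)=2$ and $\mathcal F_n$ contains a bispecial word.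

\begin{lemma}\label{lem:event}
Let $n$ be an event.
\begin{itemize}
\item[(a)] $\mathcal F_n$ contains exactly one bispecial word $w$. The right special words are $w$ and one other word $r_0$, each with $d^+=2$; the left special words are $w$ and one other word $\ell_0$, each with $d^-=2$.
\item[(b)] $E(w)=\{(x,y),(x,y'),(x',y)\}$ with $x\ne x'$, $y\ne y'$, and $s(n+1)=2$.
\item[(c)] Each of $wy'$ and the two right extensions of $r_0$ is the first interior vertex of a thin branch of $G_{n+1}$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $s(n+1)\ge2=s(n)$, formula \eqref{eq:s} gives a bispecial $w\in\mathcal F_n$ with $\delta(w)\ge0$. Let $k\in\{1,2\}$ be the number of right special words in $\mathcal F_n$, and let $S$ be the set of their right extensions; by \eqref{eq:s}, $\#S=2+k$. The first interior vertex $v_1$ of a nonempty thin branch of $G_{n+1}$ is not left special, and its prefix of length $n$ is the suffix of the right special word $v_0$; so $v_1\in S$. Distinct branches have distinct $v_1$. By Lemmas~\ref{lem:three} and~\ref{lem:star},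
\[
3\le\#\{\text{nonempty thin branches of }G_{n+1}\}\le\#\{e\in S: e\text{ not left special}\}\le2+k-1 .
\]
Hence $k=2$, \emph{exactly one word of $S$ is left special}, and the other three are first interior vertices of thin branches. On the other side, the last interior vertex of a nonempty thin branch of $G_{n+1}$ is not right special and is a left extension of a left special word of $\mathcal F_n$; there are $2+k'$ such extensions, where $k'\in\{1,2\}$ is the number of left special words, and one of them is right special by Lemma~\ref{lem:star}; so $k'=2$. The degrees follow from \eqref{eq:s}.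

Now $\delta(w)=\#E(w)-3\in\{0,1\}$. If $\delta(w)=1$, both right extensions of $w$ would be left special. So $\delta(w)=0$, and $E(w)$ consists of three of the four possible pairs, which we name as in (b). A second bispecial word $w'$ would be the only other one, so $\delta(w')\ge0$ by \eqref{eq:s}, and Lemma~\ref{lem:star} would give a second left special word in $S$. So $w$ is unique and $s(n+1)=s(n)+\delta(w)=2$. The left special word of $S$ is $wy$, which gives (c).
\end{proof}

Since $p(n)\le T(n)\le cn$ with $c<3$, we cannot have $s(n)\ge3$ for all large $n$; choose $N_2\ge N_1$ with $s(N_2)=2$. By \eqref{eq:s} at lengths without bispecial word, and by Lemma~\ref{lem:event}(b) at events, $s(n)=2$ for all $n\ge N_2$. By Lemma~\ref{lem:aper}(e) there are infinitely many events; let $n_1$ be the first one that is at least $N_2$. At an event we always use the notation of Lemma~\ref{lem:event}. Note that $r_0$ is not left special and $\ell_0$ is not right special.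

\subsection*{From one graph to the next}

\begin{lemma}\label{lem:plus}
Let $m\ge n_1$. The graph $G_m$ has exactly two right special vertices, with $d^+=2$, and exactly two left special vertices, with $d^-=2$. Each right special vertex $r$ has exactly one right special left extension ${}^+r$, and each left special vertex $\ell$ has exactly one left special right extension $\ell^+$; these are the special vertices of $G_{m+1}$. At an event ${}^+w=xw$ and $w^+=wy$. Moreover:
\begin{itemize}
\item[(a)] an edge $e$ leaving a right special vertex $r$ is not left special and has the single predecessor ${}^+r$ in $G_{m+1}$, unless $m$ is an event and $e=wy$;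
\item[(b)] an edge $e$ entering a left special vertex $\ell$ is not right special and has the single successor $\ell^+$ in $G_{m+1}$, unless $m$ is an event and $e=xw$.
\end{itemize}
\end{lemma}

\begin{proof}
The first sentence holds for $m=n_1$. Assume it for $m$. A right special word of length $m+1$ is a left extension of a right special $r\in\mathcal F_m$. If $r$ is not left special, Lemma~\ref{lem:lift} shows that its unique left extension ${}^+r$ is the only predecessor of both edges leaving $r$, which are not left special; so $d^+({}^+r)=2$ and (a) holds for $r$. If $r$ is left special, then $m$ is an event and $r=w$; we read from $E(w)$ that $d^+(xw)=2$, $d^+(x'w)=1$, and that $wy'$ has the single predecessor $xw$. The statements for left special words are obtained by exchanging left and right: if $\ell$ is not right special use the other half of Lemma~\ref{lem:lift}, and if $\ell=w$ read from $E(w)$ that $d^-(wy)=2$, $d^-(wy')=1$, and that $x'w$ has the single successor $wy$. This gives the first sentence for $m+1$.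
\end{proof}

We call $wy$ and $xw$ the \emph{exceptional edges} of $G_m$; if $m$ is not an event there are none.

\begin{lemma}\label{lem:transfer}
Let $m\ge n_1$, and let $B$ be a thin branch of $G_m$ from $r$ to $\ell$ that contains no exceptional edge. Then the edges of $B$ form the interior of a thin branch of $G_{m+1}$ from ${}^+r$ to $\ell^+$, which is the continuation of $B$.
\end{lemma}

\begin{proof}
Let $e_0,\dots,e_t$ be the edges, $t\ge0$. By Lemma~\ref{lem:lift}, $e_0\to\dots\to e_t$ is a path, $e_1,\dots,e_t$ are not left special and $e_0,\dots,e_{t-1}$ are not right special. By Lemma~\ref{lem:plus}, $e_0$ is not left special and is preceded by ${}^+r$, and $e_t$ is not right special and is followed by $\ell^+$.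
\end{proof}

To use this lemma we must locate the exceptional edges. For this we need to know that the graphs have as many thin branches as possible.

\begin{lemma}\label{lem:P}
Let $m\ge n_1+1$.
\begin{itemize}
\item[(P)] Each of the four edges of $G_m$ leaving a right special vertex is the first edge of a thin branch.
\item[(Q)] A branch of $G_m$ whose initial vertex is not right special ends at a vertex that is right special and not left special.
\end{itemize}
\end{lemma}

\begin{proof}
We prove (P) for $G_{m+1}$, $m\ge n_1$, by induction. The four edges in question are the edges ${}^+r\to e$ with $e$ an edge of $G_m$ leaving the right special vertex $r$. If $m$ is an event, the three vertices $e\ne wy$ are first interior vertices of thin branches by Lemma~\ref{lem:event}(c), so the single edges entering them are first edges of thin branches; and $xw\to wy$ is a thin branch of size $0$. If $m$ is not an event, then $m\ge n_1+1$, each $e$ is the first edge of a thin branch of $G_m$ by induction, and Lemma~\ref{lem:transfer} applies.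

By (P) there are four thin branches. Their last edges are four distinct edges entering left special vertices, hence all such edges. So every branch that ends at a left special vertex is thin and starts at a right special vertex, which is (Q).
\end{proof}

\begin{lemma}\label{lem:loop}
Let $m\ge n_1+1$ be an event, and let $D$ and $D'$ be the branches of $G_m$ with first edges $wy$ and $wy'$. Then $D$ has last edge $xw$, so it is a loop at $w$ containing both exceptional edges, and $D'$ ends at $\ell_0$.
\end{lemma}

\begin{proof}
Both branches are thin by (P). Let $e_0=wy,\dots,e_t$ be the edges of $D$ and $\ell$ its end, and suppose $e_t\ne xw$. By Lemmas~\ref{lem:lift} and~\ref{lem:plus}(b), none of $e_0,\dots,e_t$ is right special, $e_1,\dots,e_t$ are not left special, and $e_0\to\dots\to e_t\to\ell^+$ is a path of $G_{m+1}$. As $e_0=w^+$ and $\ell^+$ are special, this path is a branch. It starts at a vertex that is not right special and ends at a left special vertex, against (Q) in $G_{m+1}$.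

If $D'$ also ended at $w$, the only vertices reachable from $w$ would be $w$ and non-special vertices, whereas $r_0$ must be reachable. So $D'$ ends at $\ell_0$.
\end{proof}

This determines $G_m$ at such an event. The branches $D,D'$ use one edge entering $w$ and one entering $\ell_0$, so the two thin branches from $r_0$ use the remaining ones, and by (Q) the branch leaving $\ell_0$ ends at $r_0$; see Figure~\ref{fig:event}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[circle,draw] (w) at (0,0) {$w$};
\node[circle,draw] (l) at (3.2,1.1) {$\ell_0$};
\node[circle,draw] (r) at (3.2,-1.1) {$r_0$};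
\draw[->] (w) to[out=145,in=215,looseness=9] node[left] {$D$} (w);
\draw[->] (w) to node[above left] {$D'$} (l);
\draw[->,line width=1.8pt] (l) to (r);
\draw[->] (r) to (w);
\draw[->] (r) to[bend right=70] (l);
\end{tikzpicture}
\caption{The Rauzy graph at a length containing a bispecial word $w$, in the case $s=2$. Only special vertices are drawn, and each arrow is a branch; $r_0$ is the other right special word and $\ell_0$ the other left special word. The bold arrow is the only thick branch. The loop $D$ contains both exceptional edges; the other three thin branches continue to the next graph.}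
\label{fig:event}
\end{figure}

\subsection*{Links and crossing branches}

A thin branch survives an event unless it is the loop $D$ of that event. The bispecial word at a later event may come from either pair of special vertices, so we need an invariant showing that some branch is never that loop. In the figure the special vertices fall into two groups, $\{w\}$ and $\{\ell_0,r_0\}$, and we show that the grouping is stable.

Let $m\ge n_1+1$. A left special vertex $\ell$ of $G_m$ is \emph{linked} to a right special vertex $r$ if $\ell=r$, or if $\ell$ is not right special and the branch leaving $\ell$ ends at $r$. By (Q) each $\ell$ is linked to exactly one $r$. If $r$ is left special, then by (Q) only $r$ itself is linked to it; if not, a single branch enters $r$. So linking is injective, and it is a bijection between the two left special and the two right special vertices.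

\begin{lemma}\label{lem:links}
Let $m\ge n_1+1$. If $\ell$ is linked to $r$ in $G_m$, then $\ell^+$ is linked to ${}^+r$ in $G_{m+1}$.
\end{lemma}

\begin{proof}
Let first $\ell\ne r$. Then $\ell$ is not right special and, by (Q), $r$ is not left special. Let $e_1,\dots,e_k$ be the edges of the branch from $\ell$ to $r$; then $e_1=\ell^+$ and $e_k={}^+r$, these being the only edge leaving $\ell$ and the only edge entering $r$. If $k=1$ they are equal. If $k\ge2$, Lemma~\ref{lem:lift} shows that $e_1\to\dots\to e_k$ is a path, that $e_1$ is not right special and that $e_2,\dots,e_{k-1}$ are not special; so it is the branch leaving $\ell^+$, and it ends at ${}^+r$.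

If $\ell=r$, then $m$ is an event and $\ell=w$. The other linked pair is $\ell_0\ne r_0$, so $\ell_0^+$ is linked to ${}^+r_0$, and by bijectivity in $G_{m+1}$ the vertex $w^+$ is linked to ${}^+w$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:two}]
Assume (S). For $m\ge n_1+1$ call a thin branch of $G_m$ from $r$ to $\ell$ \emph{crossing} if $\ell$ is not linked to $r$. At an event $m\ge n_1+1$ the branch $D'$ is crossing, since it goes from $w$ to $\ell_0$, which is linked to $r_0$. So a crossing branch exists.

Let $B$ be a crossing branch of $G_m$ from $r$ to $\ell$. If $m$ is an event, $D$ goes from $w$ to $w$ and is not crossing, so $B\ne D$; by Lemma~\ref{lem:loop} the exceptional edges lie on $D$, hence not on $B$. By Lemma~\ref{lem:transfer}, $B$ has a continuation from ${}^+r$ to $\ell^+$. The vertex $\ell$ is linked to the right special vertex $\tilde r\ne r$, so $\ell^+$ is linked to ${}^+\tilde r\ne{}^+r$ by Lemma~\ref{lem:links}, and the continuation is again crossing. We obtain an infinite sequence of continuations, against Lemma~\ref{lem:forever}.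
\end{proof}

\section{Morphic images of the Fibonacci word and the proofs of the theorems}\label{sec:end}

A morphism stretches different letters by different amounts, which could distort the ratio $R(n)/n$. For $f$ it cannot increase the quotient, because all long factors contain the letters in nearly the same proportion and are therefore stretched by nearly the same factor.

\begin{proposition}\label{prop:image}
Let $\psi:\{0,1\}^*\to\mathcal A^*$ be a morphism with $\psi(0),\psi(1)$ not both empty. Then $\rho_{\psi(f)}\le\rho_f$.
\end{proposition}

\begin{proof}
\emph{Uniform frequencies.} Let $|g|_0$ be the number of zeros in $g$. For $k\ge1$ the proportions of $0$ in $\sigma^k(0)$ and $\sigma^k(1)$ are $F_{k-1}/F_k$ and $F_{k-2}/F_{k-1}$; let $\eta_k\to0$ be the larger of their distances to $1/\varphi$. A factor $g$ of $f=\sigma^k(f)$ is a product of such blocks up to a prefix and a suffix of length at most $F_k$, so $\bigl||g|_0-|g|/\varphi\bigr|\le\eta_k|g|+2F_k$. Hence $|g|_0/|g|\to1/\varphi$ uniformly as $|g|\to\infty$, and since $1-1/\varphi=1/\varphi^2$,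
\[
\frac{|\psi(g)|}{|g|}\longrightarrow\theta=\frac{|\psi(0)|}{\varphi}+\frac{|\psi(1)|}{\varphi^2}>0\qquad\text{uniformly.}
\]
Fix $\varepsilon>0$ and choose $\Lambda$ such that all factors $g$ of $f$ with $|g|\ge\Lambda$ satisfy
\begin{equation}\label{eq:theta}
|g|\le\bigl(1+\tfrac\varepsilon2\bigr)|\psi(g)|/\theta\qquad\text{and}\qquad|\psi(g)|\le(1+\varepsilon)\theta|g| .
\end{equation}

\emph{Comparison.} Let $M=\max(|\psi(0)|,|\psi(1)|)$, let $n$ be large, and put
\[
G=\lfloor(1+\varepsilon)n/\theta\rfloor,\qquad m=\lceil(1+\varepsilon)\theta R_f(G)\rceil+2M .
\]
Let $z$ be a factor of $\psi(f)$ of length $n$. Taking the letters of $f$ from the first to the last whose image meets an occurrence of $z$, we find a factor $g$ of $f$ such that $\psi(g)$ contains $z$ and $|\psi(g)|\le n+2M$. Then $|g|\le G$ for large $n$: either $|g|<\Lambda\le G$, or $|g|\le(1+\frac\varepsilon2)(n+2M)/\theta\le(1+\varepsilon)n/\theta$ by \eqref{eq:theta}. A factor of $\psi(f)$ of length $m$, after removal of the incomplete images at its ends, contains some $\psi(h)$, with $h$ a factor of $f$ and $|\psi(h)|\ge m-2M\ge(1+\varepsilon)\theta R_f(G)$. For large $n$ this exceeds $M\Lambda$, since $R_f(G)\ge G$; so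 $|h|\ge\Lambda$, and \eqref{eq:theta} gives $|h|\ge R_f(G)$. Then $h$ contains every factor of $f$ of length $G$, hence $g$, and $\psi(h)$ contains $z$. Thus $R_{\psi(f)}(n)\le m$ and
\[
\frac{R_{\psi(f)}(n)}{n}\le(1+\varepsilon)\theta\cdot\frac{R_f(G)}{G}\cdot\frac Gn+\frac{2M+1}{n}\le(1+\varepsilon)^2\,\frac{R_f(G)}{G}+\frac{2M+1}{n}.
\]
Letting $n\to\infty$ and then $\varepsilon\to0$ gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\rho_{\mathbf u}\ge\frac{11}{3}$ there is nothing to prove. Otherwise (H) holds. By Proposition~\ref{prop:two} there is $n\ge N$ with $s(n)=1$, by Proposition~\ref{prop:persist} $s=1$ from then on, and Proposition~\ref{prop:one} gives $\rho_{\mathbf u}\ge1+\varphi^2=\frac{5+\sqrt5}{2}$.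
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
(ii)$\Rightarrow$(i) holds because $\frac{5+\sqrt5}2<\frac{11}3$. For (i)$\Rightarrow$(iii), the same three propositions apply, and the second conclusion of Proposition~\ref{prop:one} is (iii). Assume (iii). As $\mathcal F(\mathbf u)$ is infinite, $\psi(0)$ and $\psi(1)$ are not both empty. The recurrence function depends only on the set of factors, so $\rho_{\mathbf u}=\rho_{\psi(f)}\le\rho_f\le1+\varphi^2$ by Propositions~\ref{prop:image} and~\ref{prop:fib}. Theorem~\ref{thm:main} gives the reverse inequality, which proves (ii).

A purely periodic word has quotient $1$, and any other word has quotient $\frac{5+\sqrt5}{2}$ or at least $\frac{11}{3}$; so the interval between these values contains no quotient. Finally $f$ is not purely periodic and satisfies (iii) with $\psi$ the identity, so $\rho_f=\frac{5+\sqrt5}{2}$.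
\end{proof}

\begin{thebibliography}{9}
\bibitem{rec} \emph{Recurrence in infinite words}, \texttt{http://iml.univ-mrs.fr/\textasciitilde cassaign/publis/recurrence.pdf}.
\end{thebibliography}
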